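\title{Unit root $L$-functions of overconvergent nuclear $\sigma$-modules on affine space are $p$-adic meromorphic}

\begin{abstract}
Let $(M,\phi)$ be an overconvergent nuclear $\sigma$-module on affine space over $\mathbb F_q$ that is ordinary at the slope zero side, and let $\phi_{\rm unit}$ be its unit root part. We prove that $L(\phi_{\rm unit}^k,T)$ is $p$-adic meromorphic for every integer $k$. The unit root part is produced by a $\pi$-adic limit, and its matrix need not be overconvergent. We show that every integral symmetric Laurent polynomial in the unit eigenvalues of Frobenius is nevertheless a convergent integral combination of traces of overconvergent nuclear matrices, the same at all points, and we apply a trace formula that holds for an arbitrary overconvergent Frobenius lifting. The method also covers algebraic representations of several unit root parts, twists by an overconvergent nuclear matrix, and constructible subsets of affine space.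
\end{abstract}

\section{Introduction}\label{sec:intro}

A matrix of $p$-adic power series in $n$ variables attaches a Frobenius matrix to every point of affine $n$-space over a finite field, and hence an Euler product. If the series converge a little beyond the unit polydisc, this Euler product is $p$-adic meromorphic (Theorem~\ref{thm:good} below). One may instead keep, in each Euler factor, only the eigenvalues that are $p$-adic units, and raise them to a fixed power $k$. We prove that the resulting Euler product is again meromorphic. We begin with the definitions.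

\subsection{Overconvergent series and Frobenius liftings}

Let $\mathbb F_q$ be the field with $q$ elements, of characteristic $p$, and let $R$ be the ring of integers of a finite extension of $\mathbb Q_p$, with uniformizer $\pi$ and residue field $\mathbb F_q$. We fix an embedding $R\subset\mathbb C_p$, write $\operatorname{ord}$ for the valuation of $\mathbb C_p$ with $\operatorname{ord}\pi=1$, and write $O$ for the ring of integers of $\mathbb C_p$. We put $\mathbb N=\{0,1,2,\dots\}$ and $t^+=\max(t,0)$. A family of elements of $(-\infty,+\infty]$ \emph{tends to infinity} if only finitely many of its members lie below any given real bound. A finite family always does, and a family that tends to infinity is bounded below.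

Let $A_0=R\langle x_1,\dots,x_n\rangle$ be the $\pi$-adic completion of $R[x_1,\dots,x_n]$. For a power series $f=\sum_ua_ux^u$ over $\mathbb C_p$ and a real number $c>0$ put
\[
v_c(f)=\inf_u\big(\operatorname{ord}a_u-c|u|\big),\qquad \mathcal A_c=\{f:\ v_c(f)>-\infty\},\qquad A(c)=A_0\cap\mathcal A_c,
\]
and let $A^\dagger=\bigcup_{c>0}A(c)$ be the ring of \emph{overconvergent} elements of $A_0$. An element of $A_0$ converges on the closed unit polydisc $O^n$; an element of $\mathcal A_c$ converges on the larger polydisc $\operatorname{ord}x_i>-c$ and satisfies $\operatorname{ord}f\ge v_c(f)$ there.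

A \emph{Frobenius lifting} is an $R$-algebra endomorphism $\sigma$ of $A_0$ that reduces to the $q$-th power map modulo $\pi$ and satisfies $\sigma(A^\dagger)\subseteq A^\dagger$. We fix one and write $f^\sigma=\sigma(f)$. The simplest is $\sigma_0\colon x_i\mapsto x_i^q$; in general $\sigma(x_i)=x_i^q+\pi g_i$ with $g_i\in A^\dagger$. For $a\in O^n$ let $\sigma(a)=(\sigma(x_1)(a),\dots,\sigma(x_n)(a))\in O^n$. Since $\sigma(\pi^rA_0)\subseteq\pi^rA_0$, the map $\sigma$ is $\pi$-adically continuous, and so $f^\sigma(a)=f(\sigma(a))$ for $f\in A_0$.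

Let $R_d\subset O$ be the unramified extension of $R$ of degree $d$. If $a,b\in R_d^n$ and $a\equiv b\bmod\pi^r$ with $r\ge1$, then $\sigma(a)\equiv\sigma(b)\bmod\pi^{r+1}$: in the binomial expansion of $a_i^q-b_i^q$ the first term is divisible by $q\pi^r$ and the others by $\pi^{2r}$, and $\pi g_i(a)\equiv\pi g_i(b)\bmod\pi^{r+1}$. Hence for $x\in\mathbb A^n(\mathbb F_{q^d})$ the map $\sigma^d$ is a contraction of the set of lifts of $x$ in $R_d^n$, and it has a unique fixed point $\hat x$, the \emph{Teichm\"uller lift} of $x$. By uniqueness $\hat x$ does not depend on $d$, and $\sigma(\hat x)$ is the Teichm\"uller lift of $x^q$. For $\sigma_0$ the coordinates of $\hat x$ are $0$ or $(q^d-1)$-th roots of unity.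

\subsection{Nuclear $\sigma$-modules and the unit root part}

\begin{definition}\label{def:good}
Let $I$ be a countable totally ordered set and $B=(b_{ij})_{i,j\in I}$ a matrix over $\mathcal A_c$. Its \emph{column weights} are $w_j(B)=\inf_iv_c(b_{ij})$. The matrix $B$ is \emph{good over $\mathcal A_c$} if all $w_j(B)>-\infty$ and the family $(w_j(B))_{j\in I}$ tends to infinity. We put $W(B)=\inf_jw_j(B)>-\infty$. A \emph{good constant matrix} is defined in the same way, with entries in $\mathbb C_p$ and $\operatorname{ord}$ in place of $v_c$.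
\end{definition}

An $A_0$-module $M$ has a \emph{formal basis} $\vec e=(e_1,e_2,\dots)$, finite or countable, if every element of $M$ is uniquely a sum $\sum_ia_ie_i$ with $a_i\in A_0$ and $a_i\to0$ $\pi$-adically. A \emph{$\sigma$-module} is such an $M$ with a $\sigma$-linear map $\phi\colon M\to M$. Its matrix $B=(b_{ij})$ is defined by $\phi(e_j)=\sum_ib_{ij}e_i$, in short $\phi(\vec e)=\vec eB$. The $\sigma$-module is \emph{nuclear} if for every $N$ all but finitely many columns of $B$ vanish modulo $\pi^N$. It is \emph{overconvergent nuclear} if, for some formal basis and some $c>0$, all $b_{ij}$ lie in $A(c)$ and $B$ is good over $\mathcal A_c$. It is a \emph{unit root} $\sigma$-module if it is finite free and $B$ is invertible over $A_0$.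

Let $h\ge0$ be an integer. The $\sigma$-module $(M,\phi)$ is \emph{ordinary at the slope zero side} if it has a formal basis $\vec e$ such that $\phi(e_j)\in\pi M$ for $j>h$ and the upper left $h\times h$ block of $B$ is invertible over $A_0$. This basis need not be the one that witnesses overconvergence. Let $M_{(1)}$ be the set of sums $\sum_{j>h}a_je_j$ with $a_j\to0$. The \emph{Hodge--Newton decomposition} provides a finite free submodule $U\subseteq M$ of rank $h$ such that
\begin{equation}\label{eq:HN}
M=U\oplus M_{(1)},\qquad \phi(U)\subseteq U,\qquad (U,\phi)\ \text{is a unit root $\sigma$-module.}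
\end{equation}
We write $(U,\phi_{\rm unit})$ for it and call it the \emph{unit root part}. The proofs below use only \eqref{eq:HN}, but the construction of $U$ shows where the difficulty lies. Split $B$ into blocks $B_{11},B_{12},B_{21},B_{22}$ according to $j\le h$ and $j>h$, so that $B_{12}\equiv0$ and $B_{22}\equiv0$ modulo $\pi$. A complement $U$ of $M_{(1)}$ has a unique basis $u=\vec e_{\le h}+\vec e_{>h}Y$, where $Y$ has $h$ columns, each tending to $0$. The condition $\phi(u)=uC$ says that $C=B_{11}+B_{12}Y^\sigma$ and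
\[
Y=(B_{21}+B_{22}Y^\sigma)(B_{11}+B_{12}Y^\sigma)^{-1}.
\]
The right side is a $\pi$-adic contraction in $Y$, so there is exactly one solution. But each step of the iteration gains a single power of $\pi$ while applying $\sigma$, which multiplies degrees by about $q$, whereas overconvergence asks that valuations grow linearly in the degree. Section~\ref{sec:example} gives a polynomial $B$ for which $C\notin A^\dagger$.

\subsection{The results}

For a matrix $B$ of series converging on $O^n$, an integer $d\ge1$ and $x\in\mathbb A^n(\mathbb F_{q^d})$ put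
\[
B^{(d)}(\hat x)=B(\hat x)\,B(\sigma\hat x)\cdots B(\sigma^{d-1}\hat x)
\]
whenever the product converges. If $B$ has entries in $A_0$, this is $(BB^\sigma\cdots B^{\sigma^{d-1}})(\hat x)$, the matrix of $\phi^d$ at $\hat x$. Let $C\in GL_h(A_0)$ be the matrix of $\phi_{\rm unit}$ in a basis of $U$. For $k\in\mathbb Z$ define
\[
L(\phi_{\rm unit}^k,T)=\prod_x\det\Big(I-T^{\deg x}\big(C^{(\deg x)}(\hat x)\big)^k\Big)^{-1},
\]
where $x$ runs over the closed points of $\mathbb A^n_{\mathbb F_q}$ and $\hat x$ is the Teichm\"uller lift of a point of $\mathbb A^n(\mathbb F_{q^{\deg x}})$ above $x$. The choices do not matter. A change of basis replaces $C$ by $PC(P^\sigma)^{-1}$ with $P\in GL_h(A_0)$; the other points above $x$ lift to the $\sigma^i\hat x$; and $\sigma^d\hat x=\hat x$ gives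
\begin{equation}\label{eq:conj}
\big(PC(P^\sigma)^{-1}\big)^{(d)}(\hat x)=P(\hat x)\,C^{(d)}(\hat x)\,P(\hat x)^{-1},\qquad C^{(d)}(\sigma\hat x)=C(\hat x)^{-1}C^{(d)}(\hat x)\,C(\hat x).
\end{equation}
A power series is \emph{entire} if it converges on all of $\mathbb C_p$, and \emph{$p$-adic meromorphic} if it is a quotient of two entire series. The question whether $L(\phi^k_{\rm unit},T)$ is always $p$-adic meromorphic comes from \cite{problem}. The answer is yes.

\begin{theorem}\label{thm:main}
Let $(M,\phi)$ be an overconvergent nuclear $\sigma$-module ordinary at the slope zero side, with unit root part $(U,\phi_{\rm unit})$. For every $k\in\mathbb Z$, the series $L(\phi^k_{\rm unit},T)$ is $p$-adic meromorphic.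
\end{theorem}

The result is in the direction of Wan's theorems on Dwork's conjecture, but nothing from those papers is used. Besides \eqref{eq:HN}, the only result quoted in the proof is the Quillen--Suslin theorem. With the standard properties of Dwork's splitting function the method gives more. A subset of $\mathbb A^n_{\mathbb F_q}$ is \emph{constructible} if it is a finite union of differences of closed subsets; $\operatorname{eig}$ denotes the tuple of eigenvalues of a finite matrix; traces and determinants of good matrices are recalled in Section~\ref{sec:good}.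

\begin{theorem}\label{thm:strong}
Let $(M_\iota,\phi_\iota)$ be finitely many overconvergent nuclear $\sigma$-modules ordinary at the slope zero side, with unit root parts of rank $h_\iota$ and matrices $C_\iota$. Let $\psi$ be a good matrix over some $\mathcal A_c$, $c>0$, whose entries have coefficients in a finite extension of $\operatorname{Frac}(R)$; for example, the matrix of an overconvergent nuclear $\sigma$-module in a basis witnessing overconvergence. Let $\chi_\iota\in\mathbb Z[\alpha_1^{\pm1},\dots,\alpha_{h_\iota}^{\pm1}]^{\mathfrak S_{h_\iota}}$, and let $\mathcal X\subseteq\mathbb A^n_{\mathbb F_q}$ be constructible. Then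
\[
\exp\sum_{d\ge1}\frac{T^d}d\sum_{x\in\mathcal X(\mathbb F_{q^d})}\Big(\prod_\iota\chi_\iota\big(\operatorname{eig}C_\iota^{(d)}(\hat x)\big)\Big)\operatorname{Tr}\psi^{(d)}(\hat x)
\]
is $p$-adic meromorphic. In particular, for all algebraic representations $\rho_\iota$ of $GL_{h_\iota}$ over $\mathbb Q$, the product over the closed points $x$ of $\mathbb A^n$ lying in $\mathcal X$
\[
\prod_{x\in\mathcal X}\det\Big(I-T^{\deg x}\bigotimes_\iota\rho_\iota\big(C_\iota^{(\deg x)}(\hat x)\big)\otimes\psi^{(\deg x)}(\hat x)\Big)^{-1}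
\]
is $p$-adic meromorphic.
\end{theorem}

\subsection{Simple cases and the plan of the proof}

For $k=0$ the function is $\prod_x(1-T^{\deg x})^{-h}=(1-q^nT)^{-h}$, and for $n=0$ it is $\det(I-TC^k)^{-1}$; both are rational. If $M=U$ has rank one, then $C$ may be taken in $A^\dagger$, its inverse lies in $A^\dagger$ as well (see the proof of Proposition~\ref{prop:adapted}), and Theorem~\ref{thm:good} applies to the $1\times1$ matrix $C^k$. For $k>0$ and general $M$, the $k$-th powers of the non-unit eigenvalues are very small, and one finds that $L(\phi_{\rm unit}^k,T)$ is meromorphic on the disc $\operatorname{ord}T>-k$ (Remark~\ref{rem:disc}). All this suggests a positive answer, but none of it reaches all of $\mathbb C_p$ for a fixed $k$.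

Taking logarithms, $L(\phi_{\rm unit}^k,T)$ is the generating series of the function $(d,x)\mapsto\operatorname{Tr}\big(C^{(d)}(\hat x)^k\big)$. We call a function of $(d,x)$ a \emph{trace series} if it has the form $\sum_sn_s\operatorname{Tr}Z_s^{(d)}(\hat x)$ with integers $n_s$ and good matrices $Z_s$ such that $W(Z_s)$ tends to infinity. Sections \ref{sec:good}--\ref{sec:trace} show that the generating series of a trace series is meromorphic. Section~\ref{sec:basis} finds one basis of $M$ that is overconvergent and adapted to $U$ modulo $\pi$. Section~\ref{sec:det} shows that all powers of $\det C^{(d)}(\hat x)$ are trace series, and Section~\ref{sec:sym} extends this to all symmetric functions of the unit eigenvalues, which proves Theorem~\ref{thm:main}. Section~\ref{sec:constr} proves Theorem~\ref{thm:strong}.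

\section{A rank two example}\label{sec:example}

Take $n=1$, $\sigma=\sigma_0$, $M=A_0e_1\oplus A_0e_2$ and
\[
B=\begin{pmatrix}1&\pi x\\ \pi&0\end{pmatrix}.
\]
This module is overconvergent and ordinary with $h=1$. For $u=e_1+Ye_2$ we have $\phi(u)=(1+\pi xY^\sigma)e_1+\pi e_2$, so $Y=\pi/C$ and $C=1+\pi^2x/C^\sigma$.

\emph{The series $C$ is not overconvergent.} The inverse $f=1/C$ is the unique solution in $A_0$ of $f=(1+\pi^2xf^\sigma)^{-1}$. Solving this in powers of $\pi^2$ gives $f=\sum_rf_r\pi^{2r}$ with $f_r\in\mathbb Z[x]$, $f_0=1$ and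
\[
f_r=\sum_{k\ge1}(-x)^k\sum_{r_1+\dots+r_k=r-k}f_{r_1}^\sigma\cdots f_{r_k}^\sigma .
\]
Let $d_r=1+q+\dots+q^{r-1}$. By induction $f_r$ has leading term $(-1)^rx^{d_r}$: the summand indexed by $(r_1,\dots,r_k)$ has degree $\sum_i(1+qd_{r_i})=\sum_id_{r_i+1}$ with $\sum_i(r_i+1)=r$, and $d_{a+b}=d_a+q^ad_b>d_a+d_b$ for $a,b\ge1$, so only $k=1$ reaches degree $d_r$. Hence the coefficient of $x^{d_r}$ in $f$ has valuation exactly $2r$, and the coefficient of $x^{d_{r+1}}$ in $C=1+\pi^2xf^\sigma$ has valuation $2r+2$. Since $d_{r+1}\ge q^r$, we get $v_c(C)=-\infty$ for all $c>0$.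

\emph{The unit eigenvalue as a difference of traces.} Fix $x\in\mathbb F_{q^d}$ and let $X=B^{(d)}(\hat x)$. Since $X\equiv\operatorname{diag}(1,0)\bmod\pi$, it has one unit eigenvalue $\alpha$ and one eigenvalue $\gamma$ of positive valuation; and $\alpha=C^{(d)}(\hat x)$, because the relation $B\binom1{Y^\sigma}=\binom1YC$ telescopes along the orbit of $\hat x$. For $s\ge2$ the symmetric powers give
\[
\operatorname{Tr}\operatorname{Sym}^sX-\det X\cdot\operatorname{Tr}\operatorname{Sym}^{s-2}X=\sum_{j=0}^s\alpha^{s-j}\gamma^j-\sum_{j=1}^{s-1}\alpha^{s-j}\gamma^j=\alpha^s+\gamma^s .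
\]
The unwanted term $\gamma^s$ appears because the geometric series stops. We look for an operator whose trace is the full series $\sum_{j\ge0}\alpha^{s-j}\gamma^j$.

Let $X=(x_{ij})_{i,j\in\{0,1\}}$ have $x_{00}\in O^\times$ and the other entries in $\pi O$. Put $\ell_X=x_{00}+x_{10}y$ and $G_X=(x_{01}+x_{11}y)/\ell_X$, so that $(1,y)X=\ell_X\cdot(1,G_X)$. On polynomials of degree $\le s$ in $y$, the map $F\mapsto\ell_X^sF(G_X)$ is $\operatorname{Sym}^sX$ in an affine coordinate. The same formula makes sense for every power series $F$ with coefficients tending to $0$ and for every integer $s$, because $\ell_X$ is invertible and $G_X$ is divisible by $\pi$. Call this operator $S_s(X)$. Applying $X$ and then $X'$ to the row $(1,y)$ shows $S_s(X)S_s(X')=S_s(XX')$. For $X=B$ we have $\ell=1+\pi y$ and $G=\pi x/(1+\pi y)$; the monomial $y^\mu$ goes to $(1+\pi y)^{s-\mu}(\pi x)^\mu$, and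
\[
S_s(B)_{\nu\mu}=\binom{s-\mu}{\nu}\pi^{\mu+\nu}x^\mu\qquad(\mu,\nu\in\mathbb N).
\]
Column $\mu$ has weight $\ge(1-c)\mu$, so $S_s(B)$ is good over $\mathcal A_c$ for $c<1$: unlike $C$, it is built from $B$ without any limit.

By multiplicativity $S_s(B)^{(d)}(\hat x)=S_s(X)$ for $X=B^{(d)}(\hat x)$. The map $G_X$ is a contraction of $O$ with a fixed point $y^*$. The translation $y\mapsto y+y^*$ does not change the trace (Lemma~\ref{lem:fixed}), and it replaces $X$ by its conjugate $\left(\begin{smallmatrix}\alpha&0\\x_{10}&\gamma\end{smallmatrix}\right)$. Now $y^\mu$ goes to $(\alpha+x_{10}y)^{s-\mu}\gamma^\mu y^\mu$; the matrix is triangular with diagonal $\alpha^{s-\mu}\gamma^\mu$, and $\operatorname{Tr}S_s(X)=\alpha^s/(1-\gamma/\alpha)$. (As a check, take $d=1$ and $a=\pi^2\hat x$: then $\alpha=1+a+\cdots$, $\gamma=-a+\cdots$, and both $\sum_\mu\binom{s-\mu}\mu a^\mu$ and $\alpha^s/(1-\gamma/\alpha)$ begin with $1+(s-1)a$.) Therefore, for every $k\in\mathbb Z$,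
\[
\alpha^k=\operatorname{Tr}S_k(X)-\det X\cdot\operatorname{Tr}S_{k-2}(X),
\]
and $L(\phi_{\rm unit}^k,T)$ is the quotient of the $L$-functions of the good matrices $S_k(B)$ and $-\pi^2x\,S_{k-2}(B)$. Both are meromorphic by Theorem~\ref{thm:good}.

In general three things change. The rank may be infinite and $h$ may exceed $1$, so the two-term identity becomes an infinite one whose terms must be controlled uniformly. The congruence $B\equiv\operatorname{diag}(*,0)\bmod\pi$ has to be arranged in an overconvergent basis. And $\sigma$ need not be $\sigma_0$.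

\section{Good matrices}\label{sec:good}

We first record the properties of $v_c$ that are used.
\begin{itemize}
\item[(V1)] $v_c(f+g)\ge\min(v_c(f),v_c(g))$ and $v_c(fg)\ge v_c(f)+v_c(g)$, since the coefficient of $x^u$ in $fg$ is a sum of products $a_{u'}b_{u''}$ with $|u'|+|u''|=|u|$.
\item[(V2)] If $c'\le c$, then $v_{c'}\ge v_c$. So a matrix that is good over $\mathcal A_c$ is good over $\mathcal A_{c'}$, and its weights do not decrease.
\item[(V3)] For $a\in O^n$, evaluation $f\mapsto f(a)$ is a ring homomorphism $\mathcal A_c\to\mathbb C_p$ with $\operatorname{ord}f(a)\ge v_c(f)$. So if $B$ is good, $B(a)$ is a good constant matrix with weights at least those of $B$.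
\item[(V4)] If $f\in\pi^oA_0$ and $v_c(f)\ge w$, then $v_{tc}(f)\ge(1-t)o+tw$ for $0<t\le1$, because $\operatorname{ord}a_u\ge(1-t)o+t(w+c|u|)$.
\item[(V5)] If $v_c(z)>0$, then $\sum_k(-z)^k$ converges coefficientwise by (V1), so $1+z$ is invertible in $\mathcal A_c$ and $v_c((1+z)^{\pm1})\ge0$.
\end{itemize}
Property (V4) is the basic device of the paper: by shrinking $c$, a congruence modulo $\pi$ is converted into a lower bound for $v_c$ at an arbitrarily small loss.

A family in $\mathbb C_p$ is \emph{summable} if its valuations tend to infinity; such a family may be summed in any order and grouping. For a matrix $X$ on $I$ let $\wedge^mX$ be the matrix of its $m\times m$ minors, indexed by the $m$-element subsets of $I$, with $\wedge^0X=(1)$. A zero or empty matrix has $W=+\infty$ and trace $0$.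

\begin{lemma}\label{lem:good}
Let $X,Y,X_1,\dots,X_d$ be good constant matrices on the same index set $I$.
\begin{itemize}
\item[(a)] $X+Y$ and $XY$ are defined and good, $w_j(XY)\ge W(X)+w_j(Y)$, and the product is associative and distributive.
\item[(b)] $\operatorname{Tr}(X_1\cdots X_d)=\sum(X_1)_{i_1i_2}(X_2)_{i_2i_3}\cdots(X_d)_{i_di_1}$, a summable family. This trace is invariant under cyclic permutation of the factors and has valuation $\ge\sum_kW(X_k)$.
\item[(c)] (Truncation.) Let $I_1\subseteq I_2\subseteq\cdots$ be subsets, finite or not, with union $I$, and let $X^{[f]}$ be the submatrix of $X$ on $I_f\times I_f$. Then $\operatorname{Tr}(X_1^{[f]}\cdots X_d^{[f]})\to\operatorname{Tr}(X_1\cdots X_d)$.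
\item[(d)] $\wedge^mX$ is good with $w_J\ge\sum_{j\in J}w_j(X)$, and $\wedge^m(XY)=\wedge^mX\,\wedge^mY$. If $X',Y'$ are good on $I'$, then $X\otimes X'$ is good with $w_{(j,j')}\ge w_j(X)+w_{j'}(X')$, and $(X\otimes X')(Y\otimes Y')=XY\otimes X'Y'$, $\operatorname{Tr}(X\otimes X')=\operatorname{Tr}X\operatorname{Tr}X'$.
\item[(e)] The series $\det(I-tX):=\sum_m(-1)^m\operatorname{Tr}(\wedge^mX)\,t^m$ equals $\exp\big(-\sum_{l\ge1}\operatorname{Tr}(X^l)t^l/l\big)$. It is entire, and its $t^m$-coefficient has valuation $\ge mW(X)$.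
\item[(f)] If $I=I'\sqcup I''$ and $x_{ij}=0$ for $i\in I''$, $j\in I'$, then $\operatorname{Tr}X^l=\operatorname{Tr}X'^l+\operatorname{Tr}X''^l$ and $\det(I-tX)=\det(I-tX')\det(I-tX'')$ for the diagonal blocks $X',X''$.
\end{itemize}
The goodness and weight assertions in {\rm(d)} also hold over $\mathcal A_c$.
\end{lemma}

\begin{proof}
(a) The term $x_{ik}y_{kj}$ has valuation $\ge w_k(X)+w_j(Y)$, which tends to infinity in $k$ and is $\ge W(X)+w_j(Y)$. For three factors the terms $x_{ik}y_{kl}z_{lj}$ have valuation $\ge w_k(X)+w_l(Y)+w_j(Z)$, so they are summable in $(k,l)$ and both groupings agree.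

(b) The general term has valuation $\ge\sum_kw_{i_{k+1}}(X_k)$ with $i_{d+1}=i_1$. All weights are bounded below, so a bound on the sum bounds each summand and leaves finitely many tuples.

(c) The left side is the sum of the terms in (b) with all indices in $I_f$, and every term is eventually included.

(d) Each term of a minor with column set $J$ is a product of one entry from each column $j\in J$; this gives the weight bound, over $\mathbb C_p$ and, by (V1), over $\mathcal A_c$. These bounds, and those for $\otimes$, tend to infinity by the argument in (b). For $\wedge^m(XY)$ restrict the inner index $k$ in $\sum_kx_{ik}y_{kj}$ to a finite set, apply the Cauchy--Binet formula, and let the finite set grow. The identities for $\otimes$ are regroupings of summable families.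

(e) The identity holds for finite matrices. For finite $I_f$ the matrix $\wedge^m(X^{[f]})$ is a submatrix of $\wedge^mX$, so by (c) each coefficient on either side is the limit of its value for $X^{[f]}$. By (d) the $t^m$-coefficient has valuation at least the sum of the $m$ smallest weights. This is $\ge mW(X)$, and divided by $m$ it tends to infinity, so the series is entire.

(f) In a nonzero term of (b) an index in $I''$ is followed by an index in $I''$, so all indices lie in one block. The determinant formula follows from (e).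
\end{proof}

For $B,B'$ good over $\mathcal A_c$, the lemma and (V3) give
\begin{equation}\label{eq:functor}
(B\otimes B')^{(d)}=B^{(d)}\otimes B'^{(d)},\qquad(\wedge^mB)^{(d)}=\wedge^m(B^{(d)}),\qquad\operatorname{ord}\operatorname{Tr}B^{(d)}(\hat x)\ge d\,W(B).
\end{equation}

\section{A fixed point lemma}\label{sec:fixed}

Both the Teichm\"uller lift $\hat x$ and the unit eigenvector are fixed points of contractions, and neither is given by an overconvergent formula. The next lemma replaces evaluation at such a fixed point by traces of operators that are written down directly from the contraction. In the simplest case, $F(y)\mapsto F(\lambda y)$ with $\operatorname{ord}\lambda>0$ has trace $\sum_v\lambda^v=1/(1-\lambda)$ on functions and $\lambda/(1-\lambda)$ on one-forms $F\,dy$, and the difference is $1$: the fixed point is counted once.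

Let $y=(y_1,\dots,y_l)$, let $\mathbb C_p\langle y\rangle$ be the algebra of power series whose coefficients tend to $0$, complete for the minimum of the valuations of the coefficients, and let $O\langle y\rangle$ be the subring of series with integral coefficients. Let $\Omega^r_m$ be the space of sums $\sum_IF_I\,dy_I$ with $F_I\in\mathbb C_p\langle y\rangle^m$, where $I=\{i_1<\dots<i_r\}$ and $dy_I=dy_{i_1}\wedge\dots\wedge dy_{i_r}$. A continuous linear operator on $\Omega^r_m$ has a matrix with respect to the elements $y^v\mathbf e_j\,dy_I$ ($\mathbf e_j$ the standard basis vectors); each column tends to $0$, and by continuity the matrix of a composite is the product of the matrices.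

\begin{lemma}\label{lem:fixed}
Let $H=(H_1,\dots,H_l)$ with $H_i\in O\langle y\rangle$ having all coefficients of valuation $\ge\kappa>0$, and let $\beta$ be an $m\times m$ matrix over $\mathbb C_p\langle y\rangle$. Define $\Phi_r$ on $\Omega_m^r$ by $\Phi_r(F\,dy_I)=\beta\cdot F(H(y))\,dH_I$, where $dH_I=dH_{i_1}\wedge\dots\wedge dH_{i_r}$. Then the matrix of $\Phi_r$ is good, $H$ has a unique fixed point $y^*\in O^l$, and with $J=(\partial H_i/\partial y_k)(y^*)$
\[
\operatorname{Tr}\Phi_r=\operatorname{Tr}\beta(y^*)\cdot\frac{\operatorname{Tr}\wedge^rJ}{\det(1-J)},\qquad\sum_{r=0}^l(-1)^r\operatorname{Tr}\Phi_r=\operatorname{Tr}\beta(y^*).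
\]
\end{lemma}

\begin{proof}
The column of $y^v\mathbf e_j\,dy_I$ consists of the coefficients of $\beta\mathbf e_jH^v\,dH_I$, which have valuation $\ge\kappa(|v|+r)-\text{const}$. So the matrix is good. For $a,b\in O^l$ we have $\operatorname{ord}(H(a)-H(b))\ge\operatorname{ord}(a-b)+\kappa$, so $y^*$ exists and is unique.

Let $\mathcal T$ be the automorphism $F(y)\,dy_I\mapsto F(y+y^*)\,dy_I$. The matrices of $\mathcal T^{\pm1}$ are not good, so Lemma~\ref{lem:good}(b) does not apply, but they have integral entries and finitely supported columns. Write $\Phi=\Phi_r$ and consider the family $\mathcal T_{ab}\Phi_{bc}\mathcal T^{-1}_{ca}$ indexed by triples of basis elements. The valuations $\operatorname{ord}\Phi_{bc}$ tend to infinity in $(b,c)$, because $\Phi$ is good and each of its columns tends to $0$; and for fixed $b$ only finitely many $a$ have $\mathcal T_{ab}\neq0$. So the family is summable. Summing first over $(b,c)$ gives $\operatorname{Tr}(\mathcal T\Phi\mathcal T^{-1})$; summing first over $a$ gives $\sum_{b,c}\Phi_{bc}(\mathcal T^{-1}\mathcal T)_{cb}=\operatorname{Tr}\Phi$.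

The conjugate $\mathcal T\Phi_r\mathcal T^{-1}$ is the operator attached to $\beta(y+y^*)$ and $H(y+y^*)-y^*$. The latter has the fixed point $0$ and the same $J$, and its coefficients have valuation $\ge\kappa$ since $y^*=H(y^*)$ does. So we may assume $y^*=0$ and $H=Jy+(\text{terms of degree}\ge2)$. Then $H^v$ starts in degree $|v|$ with $(Jy)^v$, and the diagonal entry at $y^v\mathbf e_j\,dy_I$ is $\beta(0)_{jj}\cdot[y^v](Jy)^v\cdot\det J_{I,I}$. Summing over $j$, $I$ and $|v|=s$ gives $\operatorname{Tr}\beta(0)\cdot\operatorname{Tr}\operatorname{Sym}^sJ\cdot\operatorname{Tr}\wedge^rJ$. The identity $\sum_st^s\operatorname{Tr}\operatorname{Sym}^sJ=\det(1-tJ)^{-1}$ may be evaluated at $t=1$, since $\operatorname{ord}\operatorname{Tr}\operatorname{Sym}^sJ\ge s\kappa$. Finally $\sum_r(-1)^r\operatorname{Tr}\wedge^rJ=\det(1-J)$.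
\end{proof}

\section{$L$-functions of good matrices and of trace series}\label{sec:trace}

Let $\mathcal P$ be the set of pairs $(d,x)$ with $d\ge1$, $x\in\mathbb A^n(\mathbb F_{q^d})$. For $f\colon\mathcal P\to\mathbb C_p$ and constructible $\mathcal X\subseteq\mathbb A^n$ put
\[
L_{\mathcal X}(f,T)=\exp\sum_{d\ge1}\frac{T^d}d\sum_{x\in\mathcal X(\mathbb F_{q^d})}f(d,x).
\]
If $B$ is good and $f(d,x)=\operatorname{Tr}B^{(d)}(\hat x)$, we write $L_{\mathcal X}(B,\sigma,T)$. The subscript is omitted for $\mathcal X=\mathbb A^n$.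

\begin{lemma}\label{lem:euler}
Suppose $f(d,x^q)=f(d,x)$, and suppose that for each closed point $x\in\mathcal X$, represented by a point of $\mathbb A^n(\mathbb F_{q^{\deg x}})$, there is a good constant matrix $Z_x$ with $f(l\deg x,x)=\operatorname{Tr}Z_x^l$ for all $l\ge1$. Then $L_{\mathcal X}(f,T)=\prod_{x\in\mathcal X}\det(I-T^{\deg x}Z_x)^{-1}$.
\end{lemma}

\begin{proof}
A closed point $x$ has $\mathbb F_{q^d}$-points above it only if $d=l\deg x$, and then these form one Frobenius orbit of size $\deg x$. So $x$ contributes $\sum_l\operatorname{Tr}(Z_x^l)\,T^{l\deg x}/l$ to the exponent. Apply Lemma~\ref{lem:good}(e).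
\end{proof}

Since infinitely many $L$-functions will be multiplied, meromorphy alone is not enough; we need a bound. For $W\in\mathbb R$ let $\mathcal E_W$ be the set of entire series in $T$ with constant term $1$ whose $T^m$-coefficient has valuation $\ge mW$ for all $m$, and let $\mathcal E_\infty=\{1\}$. The set $\mathcal E_W$ is closed under products, and $\mathcal E_{W'}\subseteq\mathcal E_W$ for $W'\ge W$. Fix $\varpi\in\mathbb C_p$ with $\varpi^2=\pi$.

\begin{theorem}\label{thm:good}
Let $B$ be good over $\mathcal A_c$. Then $L(B,\sigma,T)=D_+/D_-$ with $D_\pm\in\mathcal E_{W(B)}$. If the entries of $B$ have coefficients in a closed subfield $\mathbf k\supseteq\operatorname{Frac}(R)(\varpi)$ of $\mathbb C_p$, so do $D_\pm$.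
\end{theorem}

\subsection{The lifting $\sigma_0$}

Here the Teichm\"uller lifts are roots of unity, and sums over them are computed by orthogonality of characters.

\begin{proof}[Proof of Theorem~\ref{thm:good} for $\sigma=\sigma_0$]
By (V2) we may assume $c\in\mathbb Q$; choose $\xi\in\mathbb C_p$ with $\operatorname{ord}\xi=c$. Decompose $\mathbb A^n$ into the tori $\mathbb G_m^S\times\{0\}$, $S\subseteq\{1,\dots,n\}$. Fix $S$, set $x_i=0$ for $i\notin S$, and write the restriction of $B$ as $\sum_{u\in\mathbb N^S}B_ux^u$, so that $\operatorname{ord}(B_u)_{ij}\ge w_j+c|u|$ with $w_j=w_j(B)$. Define a matrix on $\mathbb N^S\times I$ by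
\[
F_{(u,i),(v,j)}=\xi^{|u|-|v|}(B_{qv-u})_{ij}\qquad(\text{zero if }qv-u\notin\mathbb N^S).
\]
Its column $(v,j)$ has valuation $\ge c|u|-c|v|+w_j+c(q|v|-|u|)=w_j+c(q-1)|v|$. So $F$ is a good constant matrix with $W(F)\ge W(B)$. This is where overconvergence enters: the growth in $|v|$ is proportional to $c$. The powers of $\xi$ cancel in traces:
\begin{equation}\label{eq:trF}
\operatorname{Tr}F^d=\sum_{u_1,\dots,u_d}\operatorname{Tr}\big(B_{qu_2-u_1}B_{qu_3-u_2}\cdots B_{qu_1-u_d}\big).
\end{equation}

We claim that $(u_k)\mapsto(s_0,\dots,s_{d-1})=(qu_2-u_1,\dots,qu_1-u_d)$ is a bijection from the tuples that occur in \eqref{eq:trF} to the tuples $s_k\in\mathbb N^S$ with $\sum_kq^ks_k\in(q^d-1)\mathbb N^S$. The sum telescopes to $(q^d-1)u_1$. Conversely, let $\sum_kq^ks_k=(q^d-1)u_1$. Suppose that for some $j<d$ we have $u_{j+1}\in\mathbb N^S$ with $\sum_{k\ge j}q^{k-j}s_k=q^{d-j}u_1-u_{j+1}$; this holds for $j=0$. Reducing modulo $q$ shows that $u_{j+2}:=(u_{j+1}+s_j)/q$ lies in $\mathbb N^S$, and subtracting $s_j$ and dividing by $q$ gives the same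 relation for $j+1$. For $j=d$ it reads $u_{d+1}=u_1$. So the $u_k$ exist, and they are forced.

Let $\mu$ be the group of $(q^d-1)$-th roots of unity. Then $\sum_{a\in\mu^S}a^s$ is $(q^d-1)^{|S|}$ if $(q^d-1)\mid s$ and $0$ otherwise. Expand $B(a^{q^k})=\sum_sB_sa^{q^ks}$; a term of the trace with matrix indices $i_1,\dots,i_d$ and exponents $s_k$ has valuation $\ge\sum_kw_{i_k}+c\sum_k|s_k|$, so everything is summable, and
\[
\sum_{a\in\mu^S}\operatorname{Tr}\big(B(a)B(a^q)\cdots B(a^{q^{d-1}})\big)=(q^d-1)^{|S|}\operatorname{Tr}F^d .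
\]
The set $\mu^S$ is the set of lifts of $\mathbb G_m^S(\mathbb F_{q^d})$. Expanding $(q^d-1)^{|S|}$ and using Lemma~\ref{lem:good}(e), the torus contributes to $L(B,\sigma_0,T)$ the factor
\[
\prod_{i=0}^{|S|}\det(I-q^iTF)^{-(-1)^{|S|-i}\binom{|S|}i}.
\]
Each determinant lies in $\mathcal E_{W(B)}$, and by \eqref{eq:trF} its coefficients lie in $\mathbf k$. Multiply over $S$ and collect positive and negative exponents.
\end{proof}

For $n=1$ and $B=(1)$, only $u=0$ contributes to \eqref{eq:trF}, so $\det(I-TF)=1-T$; the torus gives $(1-T)/(1-qT)$, the origin gives $1/(1-T)$, and the product is the zeta function of $\mathbb A^1$.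

\subsection{Reduction to $\sigma_0$}

For general $\sigma$ the point $\hat x$ is not explicit, but it is the fixed point of $\sigma^d$ in a small disc around the explicit $\sigma_0$-lift $z_0$ of $x$. We use coordinates $a=z+\varpi y$ on the disc around $z$; then $\sigma$ maps the disc around $z$ to the disc around $z^q$. The scale $\varpi$ is chosen so that this map has small coefficients. With scale $\pi^\lambda$ the term $y_i^q$ acquires the valuation $\lambda(q-1)$ and the term $g_i$ the valuation $1-\lambda$, so both $\lambda=0$ and $\lambda=1$ fail.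

\begin{proposition}\label{prop:change}
There is $c_\sigma>0$ such that for $0<c\le c_\sigma$ and every $B$ good over $\mathcal A_c$ there are matrices $B'_0,\dots,B'_n$, good over $\mathcal A_c$ with $W(B'_r)\ge W(B)$, such that for all $(d,x)\in\mathcal P$, with $z_0$ the $\sigma_0$-Teichm\"uller lift of $x$,
\begin{equation}\label{eq:change}
\sum_{r=0}^n(-1)^r\operatorname{Tr}\big(B'_r(z_0)B'_r(z_0^q)\cdots B'_r(z_0^{q^{d-1}})\big)=\operatorname{Tr}B^{(d)}(\hat x).
\end{equation}
\end{proposition}

\begin{proof}
Since $g_i\in A^\dagger$, property (V4) with $o=0$ gives $c_\sigma>0$ with $v_{c_\sigma}(g_i)\ge-\frac14$ for all $i$; we also require $c_\sigma(q-1)\le\frac34$. Let $c\le c_\sigma$ and $\partial^{[v]}=\partial^v/v!$. From $\partial^{[v]}f=\sum_u\binom uva_ux^{u-v}$ we get $v_c(\partial^{[v]}f)\ge v_c(f)+c|v|$. With new variables $y=(y_1,\dots,y_n)$ consider the following power series in $y$ with coefficients in $\mathcal A_c$ (in variables $z$):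
\[
b_{ij}(z+\varpi y)=\sum_v\varpi^{|v|}\partial^{[v]}b_{ij}(z)\,y^v,\qquad G_i(z,y)=\varpi^{-1}\big((z_i+\varpi y_i)^q-z_i^q\big)+\varpi g_i(z+\varpi y).
\]
By construction $z^q+\varpi G(z,y)=\sigma(z+\varpi y)$. The $y$-coefficients of $b_{ij}(z+\varpi y)$ have $v_c\ge w_j(B)$. Those of $G_i$ have $v_c\ge\frac14$: the terms $\binom qj\varpi^{j-1}z_i^{q-j}$ with $0<j<q$ have $v_c\ge1-c(q-1)\ge\frac14$ because $p\mid\binom qj$; the term $\varpi^{q-1}$ has valuation $\ge\frac12$; and $v_c(\varpi^{1+|v|}\partial^{[v]}g_i)\ge\frac12+\frac{|v|}2-\frac14$. Because of the factors $\varpi^{|v|}$, all these series lie in $\mathbb C_p\langle y\rangle$ after evaluation at $z\in O^n$.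

Let $B'_r$ have rows $(v',i,I')$ and columns $(v,j,I)$ with $|I|=|I'|=r$, the entry being the coefficient of $y^{v'}dy_{I'}$ in $b_{ij}(z+\varpi y)\,G^v\,dG_I$, where $d$ acts on $y$ only. This coefficient is a finite integral combination of products of one $y$-coefficient of $b_{ij}(z+\varpi y)$ and $|v|+r$ $y$-coefficients of the $G_i$. So the column has weight $\ge w_j(B)+\frac14(|v|+r)$; thus $B'_r$ is good and $W(B'_r)\ge W(B)$.

To prove \eqref{eq:change}, exhaust the index set of $B$ by finite sets $I_f$. The matrix $(B^{[f]})'_r$ is the submatrix of $B_r'$ given by $i,j\in I_f$, so by truncation both sides are limits of the same expressions for $B^{[f]}$. We may therefore assume that $B$ is $m\times m$. For $z\in O^n$, $B'_r(z)$ is then the matrix of the operator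
\[
\Phi_z\colon F\,dy_I\mapsto B(z+\varpi y)\,F(G(z,y))\,dG(z,y)_I
\]
on $\Omega^r_m$, that is, pullback along $G(z,\cdot)$ followed by multiplication with $B(z+\varpi y)$. Put $z_k=z_0^{q^k}$, $H_0(y)=y$ and $H_{k+1}(y)=G(z_k,H_k(y))$. By induction $z_k+\varpi H_k(y)=\sigma^k(z_0+\varpi y)$. Pullback is multiplicative and, by the chain rule, compatible with composition, so
\[
\Phi_{z_0}\cdots\Phi_{z_{d-1}}(F\,dy_I)=\beta(y)\,F(H_d(y))\,d(H_d)_I,\qquad\beta(y)=\prod_{k=0}^{d-1}B\big(\sigma^k(z_0+\varpi y)\big),
\]
with the factors in increasing order of $k$. The coefficients of $H_d$ have valuation $\ge\frac14$, and $z_d=z_0$ gives $z_0+\varpi H_d(y)=\sigma^d(z_0+\varpi y)$. Both $\hat x$ and $z_0$ are lifts of $x$ in $R_d^n$, so $y^*=(\hat x-z_0)/\varpi$ is integral, and $H_d(y^*)=y^*$ because $\sigma^d\hat x=\hat x$. Since $\beta(y^*)=B^{(d)}(\hat x)$, Lemma~\ref{lem:fixed} gives \eqref{eq:change}.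
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:good} in general]
By (V2) we may assume $c\le c_\sigma$. Then \eqref{eq:change} gives $L(B,\sigma,T)=\prod_rL(B'_r,\sigma_0,T)^{(-1)^r}$, and the case $\sigma_0$ applies to each $B_r'$, whose entries have coefficients in $\mathbf k$.
\end{proof}

\subsection{Trace series}

\begin{definition}\label{def:trace}
For $c>0$ and $W\in\mathbb R$, let $\mathcal T_W(c)$ be the set of functions $f\colon\mathcal P\to\mathbb C_p$ of the form $f(d,x)=\sum_{s\in\Sigma}n_s\operatorname{Tr}Z_s^{(d)}(\hat x)$, where $n_s\in\mathbb Z$, the $Z_s$ are good over $\mathcal A_c$ with $W(Z_s)\ge W$, and $(W(Z_s))_{s\in\Sigma}$ tends to infinity. The elements of $\mathcal T(c)=\bigcup_W\mathcal T_W(c)$ are called \emph{trace series}.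
\end{definition}

The defining family is summable by \eqref{eq:functor}. The constant function $1$ lies in $\mathcal T_0(c)$, and $\mathcal T_W(c)\subseteq\mathcal T_W(c')$ for $c'\le c$ by (V2). The coefficients $n_s$ must be integers because they will become exponents.

\begin{lemma}\label{lem:ring}
\begin{itemize}
\item[(a)] If $f\in\mathcal T_W(c)$ and $f'\in\mathcal T_{W'}(c)$, then $ff'\in\mathcal T_{W+W'}(c)$.
\item[(b)] If $f_i\in\mathcal T_{W_i}(c)$, $m_i\in\mathbb Z$, $W_i\ge W$, and $(W_i)$ tends to infinity, then $\sum_im_if_i$ converges pointwise and lies in $\mathcal T_W(c)$.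
\end{itemize}
In particular $\mathcal T(c)$ is a ring.
\end{lemma}

\begin{proof}
(a) Use the matrices $Z_s\otimes Z'_{s'}$ with coefficients $n_sn'_{s'}$. We have $W(Z_s\otimes Z'_{s'})\ge W(Z_s)+W(Z'_{s'})$, which is $\ge W+W'$ and tends to infinity in $(s,s')$. (b) Take the disjoint union of the families defining the $f_i$. A matrix with $W(Z)$ below a given bound comes from one of finitely many $i$, and each $i$ supplies finitely many.
\end{proof}

\begin{proposition}\label{prop:mero}
Let $\mathcal X$ be constructible and $\kappa\ge0$ such that for every $c>0$ and every $B$ good over $\mathcal A_c$ the series $L_{\mathcal X}(B,\sigma,T)$ is a quotient of two elements of $\mathcal E_{W(B)-\kappa}$. Then $L_{\mathcal X}(f,T)$ is $p$-adic meromorphic for every trace series $f$. This applies to $\mathcal X=\mathbb A^n$ with $\kappa=0$.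
\end{proposition}

\begin{proof}
Discard the $Z_s$ that are zero; then $\Sigma$ is countable. Write $L_{\mathcal X}(Z_s,\sigma,T)=D_{s,+}/D_{s,-}$ with $D_{s,\pm}\in\mathcal E_{W_s}$, $W_s=W(Z_s)-\kappa$, and put
\[
\mathcal N=\prod_{n_s>0}D_{s,+}^{n_s}\prod_{n_s<0}D_{s,-}^{|n_s|},\qquad\mathcal D=\prod_{n_s>0}D_{s,-}^{n_s}\prod_{n_s<0}D_{s,+}^{|n_s|}.
\]
The factors of index $s$ lie in $\mathcal E_{W_s}$ and $(W_s)$ tends to infinity, so the products converge coefficientwise. A series in $T$ is entire if and only if $v_r>-\infty$ for every $r>0$. Given $r$, the product of the factors with $W_s\ge r$ has $T^m$-coefficient of valuation $\ge mr$, hence $v_r\ge0$, and the finitely many other factors are entire. So $\mathcal N$ and $\mathcal D$ are entire by (V1). For finite $\Sigma_0\subseteq\Sigma$ the partial products satisfy $\mathcal N_{\Sigma_0}=\mathcal D_{\Sigma_0}L_{\mathcal X}(f_{\Sigma_0},T)$, where $f_{\Sigma_0}$ is the partial sum. As $\Sigma_0$ grows, $f_{\Sigma_0}\to f$ pointwise, so all three series converge coefficientwise and $\mathcal N=\mathcal D\,L_{\mathcal X}(f,T)$.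 The last assertion is Theorem~\ref{thm:good}.
\end{proof}

\section{An overconvergent basis adapted to the unit root part}\label{sec:basis}

From now on $(M,\phi)$ is as in Theorem~\ref{thm:main}, and $h\ge1$. We have two bases: one in which the matrix of $\phi$ is good, and one in which it has an ordinary shape modulo $\pi$. We need both properties at once. The shape modulo $\pi$ concerns only finitely many basis vectors and only polynomials over $\mathbb F_q$, so it can be achieved by a polynomial change of basis, which preserves overconvergence. Put $\bar A=A_0/\pi=\mathbb F_q[x_1,\dots,x_n]$, let bars denote images modulo $\pi$, and let $\eta=\frac1{16h}$. Recall the Quillen--Suslin theorem: every finitely generated projective $\bar A$-module is free.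

\begin{proposition}\label{prop:adapted}
There are a formal basis $\vec e$ of $M$ and $c>0$ such that the matrix $B$ of $\phi$ has entries in $A(c)$, is good over $\mathcal A_c$, and satisfies:
\begin{itemize}
\item[(A1)] $\bar U=\bigoplus_{j\le h}\bar A\bar e_j$, $\bar B_{11}\in GL_h(\bar A)$, and $b_{ij}\in\pi A_0$ if $i>h$ or $j>h$;
\item[(A2)] $v_c(b_{ij})\ge-\eta$ for all $i,j$, and $v_c(b_{ij})\ge\frac12$ if $i>h$ or $j>h$;
\item[(A3)] $D=\det B_{11}$ is invertible in $\mathcal A_c$ and $v_c(D^{\pm1})\ge0$.
\end{itemize}
\end{proposition}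

\begin{proof}
\emph{The kernel of $\bar\phi$.} By \eqref{eq:HN}, $\bar M=M/\pi M=\bar U\oplus\bar M_{(1)}$ with $\bar U$ free of rank $h$. Modulo $\pi M$, an element of $M_{(1)}$ is a finite combination of vectors of the ordinary basis of index $>h$; these are mapped into $\pi M$, and $\phi(\pi M)\subseteq\pi M$. So $\bar\phi(\bar M_{(1)})=0$. On $\bar U$, in coordinates, $\bar\phi$ is $a\mapsto\bar Ca^{(q)}$ with $\bar C$ invertible, which is injective because $\bar A$ is reduced. Hence $\ker\bar\phi=\bar M_{(1)}$, a description that no longer refers to the ordinary basis.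

\emph{Change of basis.} Let $\vec e$ witness overconvergence, with constant $c$ and weights $w_j$. Then $\bar M=\bigoplus_j\bar A\bar e_j$. If $w_j>0$, all coefficients of all $b_{ij}$ have positive valuation and lie in $R$, so $\phi(e_j)\in\pi M$ and $\bar e_j\in\bar M_{(1)}$. This holds for all but finitely many $j$. Choose $N_1$ with $\bar e_j\in\bar M_{(1)}$ for $j>N_1$ and $\bar U\subseteq V:=\bigoplus_{j\le N_1}\bar A\bar e_j$. Writing $v\in V$ as $v=v'+v''$ with $v'\in\bar U$, $v''\in\bar M_{(1)}$, we have $v''=v-v'\in V$; so $V=\bar U\oplus(V\cap\bar M_{(1)})$. The second summand is finitely generated projective, hence free. Thus there is $\bar\Gamma\in GL_{N_1}(\bar A)$ such that the first $h$ members of $(\bar e_1,\dots,\bar e_{N_1})\bar\Gamma$ form a basis of $\bar U$ and the others lie in $\bar M_{(1)}$.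

Lift $\bar\Gamma,\bar\Gamma^{-1}$ to matrices $\Gamma_1,\Gamma_1'$ over $R[x]$. Then $\Gamma_1\Gamma_1'=I+\pi\Xi$ with $\Xi$ polynomial of degree $\le\delta_0$, $\delta_0\ge1$. The $k$-th term of $\sum_k(-\pi\Xi)^k$ is divisible by $\pi^k$ and has degree $\le k\delta_0$, so the coefficient of $x^u$ in the sum has valuation $\ge|u|/\delta_0$. Hence $(I+\pi\Xi)^{-1}$ has entries in $A(1/\delta_0)$, and $\Gamma_1\in GL_{N_1}(A^\dagger)$. Let $\Gamma=\operatorname{diag}(\Gamma_1,I)$. In the formal basis $\vec e\,\Gamma$ the matrix of $\phi$ is $\Gamma^{-1}B\Gamma^\sigma$. Since $\sigma(A^\dagger)\subseteq A^\dagger$, there is $c'\le c$ such that $\Gamma_1^{-1}$ and $\Gamma_1^\sigma$ have entries in $A(c')$. A column of $B\Gamma^\sigma$ is either a column of $B$ or one of $N_1$ finite combinations of columns of $B$, and left multiplication by $\Gamma^{-1}$ lowers all weights by at most a constant. So the new matrix is good over $\mathcal A_{c'}$. Rename the new data $\vec e,B,c,w_j$. Now $\bar e_j\in\ker\bar\phi$ for $j>h$, the vectors $\bar e_1,\dots,\bar e_h$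 form a basis of $\bar U$, and $\bar\phi(\bar U)\subseteq\bar U$ with invertible matrix. This is (A1).

\emph{Shrinking $c$.} Since $\bar D\in\bar A^\times=\mathbb F_q^\times$, we can write $D=d_0(1+z)$ with $d_0\in R^\times$ and $z\in\pi A_0\cap A(c)$. By (V4), $v_{tc}(b_{ij})\ge tw_j$ always, $v_{tc}(b_{ij})\ge1-t+tw_j$ if $i>h$ or $j>h$, and $v_{tc}(z)\ge1-t+tv_c(z)$. The $w_j$ are bounded below, so for small $t$ these bounds are $\ge-\eta$, $\ge\frac12$ and $>0$. Replace $c$ by $tc$; then (A2) holds, (A3) follows from (V5), and $B$ stays good by (V2).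
\end{proof}

The geometry of affine space was used twice: for the freeness of $V\cap\bar M_{(1)}$, and for $\bar A^\times=\mathbb F_q^\times$.

We fix $\vec e$, $B$, $c$ as in the proposition and abbreviate $\mathcal T_W=\mathcal T_W(c)$. For $(d,x)\in\mathcal P$ let
\[
X=B^{(d)}(\hat x),\qquad\tau_m=\operatorname{Tr}\wedge^mX,\qquad P(t)=\det(I-tX)=\sum_m(-1)^m\tau_mt^m,
\]
and let $\alpha_1,\dots,\alpha_h$ be the eigenvalues of $C^{(d)}(\hat x)\in GL_h(R_d)$, which are units. Each $\tau_m$ is a function on $\mathcal P$. An $m$-element set of columns of $B$ contains at most $h$ columns of weight $\ge-\eta$ and at least $(m-h)^+$ columns of weight $\ge\frac12$, so \eqref{eq:functor} and Lemma~\ref{lem:good}(d) give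
\begin{equation}\label{eq:tauT}
\tau_m\in\mathcal T_{\frac12(m-h)^+-\frac1{16}}.
\end{equation}
Pointwise, (A1) shows that $X$ is integral and that its columns $j>h$ have valuation $\ge1$, so
\begin{equation}\label{eq:tauord}
\operatorname{ord}\tau_m\ge(m-h)^+ .
\end{equation}
Next we locate the $\alpha_i$ among the reciprocal zeros of $P$. Here the non-overconvergent matrix $Y$ is allowed, since the statement is pointwise.

\begin{proposition}\label{prop:PQ}
For each $(d,x)$ there is a good constant matrix $X'=\left(\begin{smallmatrix}C'&*\\0&X''\end{smallmatrix}\right)$ with $C'$ conjugate to $C^{(d)}(\hat x)$, $W(X'')\ge d$, and $\operatorname{Tr}X^l=\operatorname{Tr}X'^l$ for all $l\ge1$. Consequently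
\begin{equation}\label{eq:PQ}
P(t)=\prod_{i=1}^h(1-\alpha_it)\cdot Q(t),\qquad Q(t)=\det(I-tX''),
\end{equation}
and the $t^l$-coefficient of $Q$ has valuation $\ge l$.
\end{proposition}

\begin{proof}
Write a basis of $U$ as $u=\vec e_{\le h}P_0+\vec e_{>h}Y$. By (A1), $\bar P_0\in GL_h(\bar A)$, so $\det P_0$ is a unit of the $\pi$-adically complete ring $A_0$. Replacing $u$ by $uP_0^{-1}$ we may take $P_0=I$; by \eqref{eq:conj} this only conjugates $C^{(d)}(\hat x)$. Let $Y'=\left(\begin{smallmatrix}0&0\\Y&0\end{smallmatrix}\right)$, so that $(u,\vec e_{>h})=\vec e\,(I+Y')$. From $\phi(u)=uC$ and $\phi(\vec e_{>h})=(u-\vec e_{>h}Y)B_{12}+\vec e_{>h}B_{22}$ we obtain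
\[
B\,(I+Y'^\sigma)=(I+Y')\,B',\qquad B'=\begin{pmatrix}C&B_{12}\\0&B_{22}-YB_{12}\end{pmatrix}.
\]
The infinite sums here converge $\pi$-adically in $A_0$, so we may evaluate at $a\in O^n$. The matrix $Y'(a)$ is integral with at most $h$ nonzero columns, hence good, and $Y'(a)^2=0$. The columns $j>h$ of $B'(a)$ have valuation $\ge\max(1,w_j(B))$ and the others are integral, so $B'(a)$ is good. Expanding all products with $I\pm Y'$ and using Lemma~\ref{lem:good}(a), we get $B(a)=(I+Y'(a))B'(a)(I-Y'(\sigma a))$. Put $X'=B'^{(d)}(\hat x)$ and $Y_0=Y'(\hat x)$. As $\sigma^d\hat x=\hat x$, the products telescope to $X^l=(I+Y_0)X'^l(I-Y_0)$, and by cyclic invariance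
\[
\operatorname{Tr}X^l=\operatorname{Tr}X'^l+\operatorname{Tr}(Y_0X'^l)-\operatorname{Tr}(X'^lY_0)-\operatorname{Tr}(Y_0^2X'^l)=\operatorname{Tr}X'^l .
\]
The diagonal blocks of $X'$ are $C^{(d)}(\hat x)$ and $X''=(B_{22}-YB_{12})^{(d)}(\hat x)$, a product of $d$ matrices with $W\ge1$. Lemma~\ref{lem:good}(e),(f) give the rest.
\end{proof}

\begin{remark}\label{rem:disc}
Let $k>0$. Since $-tP'/P=\sum_l\operatorname{Tr}(X^l)t^l$, the function $\operatorname{Tr}X^k$ is an integral polynomial in $\tau_1,\dots,\tau_k$, hence a trace series, and its $L$-function $\prod_x\det(I-T^{\deg x}X^k)^{-1}$, with $X=B^{(\deg x)}(\hat x)$, is meromorphic. It differs from $L(\phi_{\rm unit}^k,T)$ by the factor $\prod_x\det(I-T^{\deg x}X''^k)$. Since $W(X''^k)\ge k\deg x$, the $T^m$-coefficients of this factor have valuation $\ge km$, so it converges and is invertible on $\operatorname{ord}T>-k$. This gives meromorphy on that disc only.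
\end{remark}

\section{The determinant of the unit root part}\label{sec:det}

In Section~\ref{sec:example} there was a single unit eigenvalue. To return to that situation we pass to $N=\wedge^hB=(n_{ij})$, whose index set $I$ consists of the $h$-element subsets; we write $0$ for the index $\{1,\dots,h\}$. Then $n_{00}=D$. Every term of any other minor contains a factor $b_{ij}$ with $i>h$ or $j>h$, so by (A2) all other entries have $v_c\ge\frac12-(h-1)\eta\ge\frac14$. Put $\omega_0=0$ and $\omega_j=w_j(N)$ for $j\ne0$. Then
\begin{equation}\label{eq:N}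
v_c(n_{00}^{\pm1})\ge0,\qquad v_c(n_{i0})\ge\tfrac14\ \ (i\neq0),\qquad v_c(n_{ij})\ge\omega_j\ge\tfrac14\ \ (j\ne0),
\end{equation}
and $(\omega_j)$ tends to infinity.

For $0\in I'\subseteq I$ let $\mathcal C(I')$ be the set of matrices $(x_{ij})_{i,j\in I'}$ over $\mathbb C_p$ satisfying \eqref{eq:N} with $\operatorname{ord}$ in place of $v_c$; these are good and integral, and $x_{00}$ is a unit. By (V3), $N(a)\in\mathcal C(I)$ for $a\in O^n$. The set $\mathcal C(I')$ is closed under products: in $(XX')_{i0}=x_{i0}x'_{00}+\sum_{k\ne0}x_{ik}x'_{k0}$ the sum has valuation $\ge\frac12$, so the entry is a unit for $i=0$ and has valuation $\ge\frac14$ for $i\ne0$; and the columns $j\neq 0$ are covered by Lemma~\ref{lem:good}(a).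

\begin{lemma}\label{lem:delta}
Let $\mathbf X\in\mathcal C(I')$ and $\lambda_r=\operatorname{Tr}\wedge^r\mathbf X$. Then $\lambda_1$ is a unit and $\operatorname{ord}\lambda_r\ge\frac{r-1}4$ for $r\ge1$. The series $\det(I-t\mathbf X)$ has exactly one zero in $O$; it is a unit, which we write as $\delta^{-1}$. The element $\Delta=\sum_{r\ge1}(-1)^{r-1}r\lambda_r\delta^{-r}$ is a unit.
\end{lemma}

\begin{proof}
We have $\operatorname{ord}(\lambda_1-x_{00})\ge\frac14$, and any $r$ columns include at least $r-1$ of weight $\ge\frac14$. The zeros of $1-\lambda_1t+\sum_{r\ge2}(-1)^r\lambda_rt^r$ in $O$ are the fixed points of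
\[
\Psi(t)=\lambda_1^{-1}\Big(1+\sum_{r\ge2}(-1)^r\lambda_rt^r\Big),
\]
which maps $O$ to $O^\times$ and satisfies $\operatorname{ord}(\Psi(t)-\Psi(t'))\ge\operatorname{ord}(t-t')+\frac14$. So there is exactly one, and it is a unit. Finally $\operatorname{ord}(\Delta-\lambda_1\delta^{-1})\ge\frac14$.
\end{proof}

We now define the matrices $S_s$ in general. Let $y_i$, $i\in I'\setminus\{0\}$, be variables, and let $\mu,\nu$ run over finitely supported multi-indices on $I'\setminus\{0\}$. For $s\in\mathbb Z$ and $X\in\mathcal C(I')$ let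
\begin{equation}\label{eq:S}
S_s(X)_{\nu\mu}=\text{coefficient of }y^\nu\text{ in }\Big(x_{00}+\sum_{i\ne0}x_{i0}y_i\Big)^{s-|\mu|}\prod_{j\ne0}\Big(x_{0j}+\sum_{i\ne0}x_{ij}y_i\Big)^{\mu_j},
\end{equation}
where the first factor is $x_{00}^{s-|\mu|}\big(1+\sum_ix_{00}^{-1}x_{i0}y_i\big)^{s-|\mu|}$, expanded by the binomial series. Each entry is a polynomial with integer coefficients in finitely many $x_{ij}$ and $x_{00}^{-1}$. The same formula defines $S_s(N)$ over $\mathcal A_c$, and $S_s(N)(a)=S_s(N(a))$. By \eqref{eq:N} column $\mu$ has weight $\ge\sum_j\mu_j\omega_j$. A bound on this sum bounds $|\mu|$, since $\omega_j\ge\frac14$, and confines the support of $\mu$ to a finite set, since $(\omega_j)$ tends to infinity. So $S_s(N)$ and $S_s(X)$ are good with $W\ge0$, \emph{for every $s$}; this uniformity in $s$ is what makes the later sums converge.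

\begin{remark}
The binomial expansion involves arbitrarily high powers of $n_{00}^{-1}n_{i0}$, so these elements need $v_c\ge0$. This is why (A1) asks for $B_{21}\equiv0\bmod\pi$, which is more than the definition of ordinarity gives. For $B=\left(\begin{smallmatrix}1&\pi\\x&0\end{smallmatrix}\right)$ the column $\mu=0$ of $S_{-1}(B)$ has entries $(-x)^\nu$ and weight $-\infty$.
\end{remark}

\begin{proposition}\label{prop:S}
Let $X_1,\dots,X_d\in\mathcal C(I')$ and let $\delta,\Delta$ be attached to $\mathbf X=X_1\cdots X_d$. Then $\operatorname{Tr}\big(S_s(X_1)\cdots S_s(X_d)\big)=\delta^s/\Delta$ for all $s\in\mathbb Z$.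
\end{proposition}

\begin{proof}
\emph{Finite $I'$.} For $X\in\mathcal C(I')$ let $\ell_X=x_{00}+\sum_{i\ne0}x_{i0}y_i$, a unit of $O\langle y\rangle$, and define $G_X$ by the identity of row vectors $(1,y)X=\ell_X(y)\,(1,G_X(y))$. The coefficients of $G_X$ have valuation $\ge\frac14$. Since $\ell_X^sG_X^\mu=\ell_X^{s-|\mu|}\prod_j(\ell_XG_{X,j})^{\mu_j}$, the matrix $S_s(X)$ is that of the operator $F\mapsto\ell_X^sF(G_X)$ on $\mathbb C_p\langle y\rangle$. From
\[
(1,y)XX'=\ell_X(y)\,\ell_{X'}(G_X(y))\,\big(1,G_{X'}(G_X(y))\big)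
\]
we read off $\ell_{XX'}=\ell_X\cdot\ell_{X'}(G_X)$ and $G_{XX'}=G_{X'}(G_X)$, hence $S_s(X)S_s(X')=S_s(XX')$. Lemma~\ref{lem:fixed} with $m=1$, $r=0$ gives $\operatorname{Tr}S_s(\mathbf X)=\ell(y^*)^s/\det(1-J)$, where $\ell=\ell_{\mathbf X}$, $y^*$ is the fixed point of $G=G_{\mathbf X}$, and $J$ is the derivative there. Let $\Pi=\left(\begin{smallmatrix}1&y^*\\0&I\end{smallmatrix}\right)$. Since $(1,y)\Pi=(1,y+y^*)$ and $(1,y)\Pi^{-1}=(1,y-y^*)$,
\[
(1,y)\,\Pi\mathbf X\Pi^{-1}=\ell(y+y^*)\,\big(1,G(y+y^*)-y^*\big).
\]
At $y=0$ this shows $\Pi\mathbf X\Pi^{-1}=\left(\begin{smallmatrix}\ell(y^*)&0\\ *&\mathbf X''\end{smallmatrix}\right)$. Then $\ell(y+y^*)(G(y+y^*)-y^*)=y\mathbf X''$, and comparing linear terms shows that $J$ is the transpose of $\ell(y^*)^{-1}\mathbf X''$. Moreover $\det(I-t\mathbf X)=(1-\ell(y^*)t)\det(I-t\mathbf X'')$ with $\ell(y^*)$ a unit, so $\ell(y^*)=\delta$ by Lemma~\ref{lem:delta}. Applying $-t\,d/dt$ and putting $t=\delta^{-1}$ gives $\Delta=\det(I-\delta^{-1}\mathbf X'')=\det(1-J)$.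

\emph{General $I'$.} Exhaust $I'$ by finite sets $I_f\ni0$, and let $\lambda_r^{[f]},\delta_f,\Delta_f,\Psi_f$ be attached to $X_1^{[f]}\cdots X_d^{[f]}\in\mathcal C(I_f)$. Setting $y_i=0$ for $i\notin I_f$ in \eqref{eq:S} shows that $S_s(X_k^{[f]})$ is the submatrix of $S_s(X_k)$ on the multi-indices supported in $I_f$, and these exhaust all multi-indices. By truncation, $\operatorname{Tr}\prod_kS_s(X_k^{[f]})\to\operatorname{Tr}\prod_kS_s(X_k)$, and $\lambda_r^{[f]}=\operatorname{Tr}\prod_k\wedge^rX_k^{[f]}\to\lambda_r$ for each $r$. The bound $\operatorname{ord}\lambda_r^{[f]}\ge\frac{r-1}4$ is uniform in $f$, so $\Psi_f(t_0)\to\Psi(t_0)=t_0$ for $t_0=\delta^{-1}$. With $t_f=\delta_f^{-1}$ we have $t_f-t_0=(\Psi_f(t_f)-\Psi_f(t_0))+(\Psi_f(t_0)-t_0)$, and the first bracket has larger valuation than $t_f-t_0$ unless $t_f=t_0$. Hence $\operatorname{ord}(t_f-t_0)\ge\operatorname{ord}(\Psi_f(t_0)-t_0)\to\infty$. So $\delta_f\to\delta$, then $\Delta_f\to\Delta$ by the same uniform bound, and the formula follows from the finite case.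
\end{proof}

For $(d,x)\in\mathcal P$ apply this to $X_k=N(\sigma^{k-1}\hat x)$, so $\mathbf X=N^{(d)}(\hat x)=\wedge^hX$. Then $\lambda_r,\delta,\Delta$ become functions on $\mathcal P$, and $\lambda_1=\tau_h$; in particular $\tau_h$ is a unit.

\begin{proposition}\label{prop:delta}
We have $\delta=\alpha_1\cdots\alpha_h$. Moreover $\delta^b\in\mathcal T_0$ for all $b\in\mathbb Z$ and $\tau_h^{-a}\in\mathcal T_0$ for all $a\ge0$.
\end{proposition}

\begin{proof}
Let $X'$ be as in Proposition~\ref{prop:PQ}. By Lemma~\ref{lem:good}(d),(e), $\operatorname{Tr}(\wedge^hX)^l=\operatorname{Tr}\wedge^h(X^l)$ is a universal polynomial in the $\operatorname{Tr}X^{lj}$, $1\le j\le h$, and the same polynomial computes $\operatorname{Tr}(\wedge^hX')^l$. So $\det(I-t\wedge^hX)=\det(I-t\wedge^hX')$. The first $h$ columns of $X'$ vanish below row $h$, so the column $0$ of $\wedge^hX'$ has the single nonzero entry $\det C'=\prod_i\alpha_i$, in row $0$. By Lemma~\ref{lem:good}(f) the unit $(\prod_i\alpha_i)^{-1}$ is a zero of this determinant, and Lemma~\ref{lem:delta}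 identifies it with $\delta^{-1}$.

By \eqref{eq:N}, $W(\wedge^rN)\ge\frac{r-1}4$, so $\lambda_r=\operatorname{Tr}(\wedge^rN)^{(d)}(\hat x)\in\mathcal T_{(r-1)/4}$. By Proposition~\ref{prop:S}, $\delta^s/\Delta=\operatorname{Tr}S_s(N)^{(d)}(\hat x)\in\mathcal T_0$. To remove the denominator, multiply by the series defining $\Delta$ and absorb the powers of $\delta$ into the index $s$:
\[
\delta^b=\sum_{r\ge1}(-1)^{r-1}r\,\lambda_r\cdot\frac{\delta^{b-r}}\Delta .
\]
The $r$-th term lies in $\mathcal T_{(r-1)/4}$, so $\delta^b\in\mathcal T_0$ by Lemma~\ref{lem:ring}. The equation $\det(I-\delta^{-1}\mathbf X)=0$ reads $\tau_h=\delta(1+\varepsilon)$ with $\varepsilon=\sum_{i\ge2}(-1)^i\lambda_i\delta^{-i}$. Here $\operatorname{ord}\varepsilon\ge\frac14$ and $\varepsilon\in\mathcal T_{1/4}$, so $\varepsilon^l\in\mathcal T_{l/4}$, and $\tau_h^{-a}=\delta^{-a}\sum_{l\ge0}\binom{-a}l\varepsilon^l\in\mathcal T_0$.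
\end{proof}

For $h=1$ we have $\delta=\alpha_1$, and Theorem~\ref{thm:main} already follows.

\section{Symmetric functions of the unit eigenvalues}\label{sec:sym}

For $h>1$ we must recover the factor $\prod_i(1-\alpha_it)$ of $P$ from the coefficients $\tau_m$. The zeros of this factor have valuation $0$, while $Q(t)\neq0$ for $\operatorname{ord}t>-1$. On the circle $\operatorname{ord}t=-\frac12$, which separates them, the term $\tau_ht^h$ dominates $P$. After dividing by it, $P$ is close to $1$ and splits uniquely into a constant, a series in $t^{-1}$ and a series in $t$. We need this splitting to be given by universal formulas with integer coefficients, so we first carry it out formally.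

Let $\Lambda=\mathbb Z[z_m:m\ge-h,\ m\ne0]$. A monomial $z_{m_1}\cdots z_{m_a}$ has \emph{weight} $\sum_i|m_i|$ and \emph{degree} $\sum_im_i$. There are finitely many monomials of each weight. Let $\Lambda_w$ be the part of weight $w$ and $\widehat\Lambda=\prod_{w\ge0}\Lambda_w$ the completed ring.

\begin{lemma}\label{lem:formal}
In $\widehat\Lambda$ there is a factorization $1+\sum_mz_m=\mathcal F_0\mathcal F_-\mathcal F_+$ in which all factors equal $1$ in weight $0$, and $\mathcal F_0-1$, $\mathcal F_--1$, $\mathcal F_+-1$ involve only monomials of zero, negative and positive degree, respectively.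
\end{lemma}

\begin{proof}
For $w\ge1$ the weight $w$ part of the product is $\mathcal F_{0,w}+\mathcal F_{-,w}+\mathcal F_{+,w}$ plus an element of $\Lambda_w$ determined by the components of weight $<w$. Given those, let $\mathcal F_{0,w},\mathcal F_{-,w},\mathcal F_{+,w}$ be the parts of zero, negative and positive degree of the discrepancy.
\end{proof}

The recursion begins with $\mathcal F_0=1-z_1z_{-1}+\cdots$ and $\mathcal F_-=1+z_{-1}+z_{-2}+(z_{-3}+z_1z_{-1}^2-z_1z_{-2})+\cdots$, with $z_m=0$ for $m<-h$.

Let $E_j$ be the $j$-th elementary symmetric function of $\alpha_1^{-1},\dots,\alpha_h^{-1}$, viewed as a function on $\mathcal P$.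

\begin{proposition}\label{prop:sym}
For $1\le j\le h$,
\begin{equation}\label{eq:Ej}
E_j=\sum n_{\mathbf m}\,\tau_h^{-a}\,\tau_{h+m_1}\cdots\tau_{h+m_a},
\end{equation}
where the sum is over the monomials $z_{m_1}\cdots z_{m_a}$ of degree $-j$ and $n_{\mathbf m}\in\mathbb Z$ is the coefficient of the monomial in $\mathcal F_-$. For every $\chi\in\mathbb Z[\alpha_1^{\pm1},\dots,\alpha_h^{\pm1}]^{\mathfrak S_h}$ the function $(d,x)\mapsto\chi(\operatorname{eig}C^{(d)}(\hat x))$ lies in $\mathcal T(c)$.
\end{proposition}

For $j=1$, formula \eqref{eq:Ej} begins $\sum_i\alpha_i^{-1}=\tau_{h-1}/\tau_h+\tau_{h+1}\tau_{h-1}^2/\tau_h^3-\tau_{h+1}\tau_{h-2}/\tau_h^2+\cdots$.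

\begin{proof}
Fix $(d,x)$. Let $\mathcal B$ be the algebra of series $\sum_{l\in\mathbb Z}a_lt^l$ over $\mathbb C_p$ with $\operatorname{ord}a_l-\frac l2\to\infty$ as $|l|\to\infty$, and let $v_*=\min_l(\operatorname{ord}a_l-\frac l2)$. It is complete for $v_*$, and $v_*(fg)\ge v_*(f)+v_*(g)$. If $v_*(f)>0$, then $1+f$ is invertible by the geometric series, and if $f$ has only negative (or only positive) powers of $t$, so does $(1+f)^{-1}-1$.

Send $z_m$ to $(-1)^m\tau_{h+m}\tau_h^{-1}t^m$. By \eqref{eq:tauord} this element has $v_*\ge m^+-\frac m2=\frac{|m|}2$. So $\Lambda_w$ is mapped to elements with $v_*\ge\frac w2$, and we obtain a ring homomorphism $\widehat\Lambda\to\mathcal B$ that sends a monomial of degree $l$ to a multiple of $t^l$. Let $\mathcal F_0',\mathcal F_\pm'$ be the images of the factors: $\mathcal F'_0$ is a constant, $\mathcal F'_--1$ and $\mathcal F'_+-1$ have only negative and only positive powers, and all three differ from $1$ by elements with $v_*\ge\frac12$. The image of $1+\sum_mz_m$ is $P/((-1)^h\tau_ht^h)$. On the other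 hand, $\prod_i(1-\alpha_it)=(-1)^h\delta t^hP_-$ with $P_-=\prod_i(1-(\alpha_it)^{-1})$. The entire series $Q$ lies in $\mathcal B$ with $v_*(Q-1)\ge\frac12$, and \eqref{eq:PQ} gives
\[
\mathcal F_0'\mathcal F_-'\mathcal F_+'=\frac\delta{\tau_h}P_-Q,\qquad\text{that is,}\qquad P_-\,(\mathcal F'_-)^{-1}=\frac{\tau_h\mathcal F'_0}\delta\,\mathcal F_+'\,Q^{-1}.
\]
The left side of the last equation is $1$ plus negative powers of $t$, and the right side has no negative powers. Hence $P_-=\mathcal F'_-$. The coefficient of $t^{-j}$ in $P_-$ is $(-1)^jE_j$, and $\prod_i(-1)^{m_i}=(-1)^j$ for a monomial of degree $-j$. This proves \eqref{eq:Ej}, with coefficients independent of $(d,x)$.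

Consider a monomial of degree $-j$ and weight $w$ with $a$ factors. Then $a\le w$, since $|m_i|\ge1$, and $\sum_im_i^+=(w-j)/2$. By \eqref{eq:tauT}, Proposition~\ref{prop:delta} and Lemma~\ref{lem:ring}(a), the corresponding term of \eqref{eq:Ej} lies in $\mathcal T_{W'}$ with
\[
W'=\frac12\cdot\frac{w-j}2-\frac w{16}=\frac{3w}{16}-\frac j4 .
\]
(Each factor $\tau_{h+m_i}$ may lose $h\eta$, and the number of factors grows with $w$; this is why $\eta$ was chosen with $h\eta<\frac14$.) There are finitely many monomials of each weight, so these bounds tend to infinity and $E_j\in\mathcal T(c)$ by Lemma~\ref{lem:ring}(b).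

Finally, for large $b$ the product $(\alpha_1\cdots\alpha_h)^{-b}\chi$ is a symmetric polynomial in the $\alpha_i^{-1}$ with integer coefficients, hence an integral polynomial in their elementary symmetric functions. So $\chi(\operatorname{eig}C^{(d)}(\hat x))$ is $\delta^b$ times an integral polynomial in $E_1,\dots,E_h$, and $\mathcal T(c)$ is a ring containing $\delta^b$ and the $E_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $h=0$, then $L=1$. Let $h\ge1$ and $p_k(d,x)=\sum_i\alpha_i^k=\operatorname{Tr}\big(C^{(d)}(\hat x)^k\big)$. By \eqref{eq:conj}, $p_k(d,x^q)=p_k(d,x)$. For a closed point $x$ and $d=l\deg x$ we have $C^{(d)}(\hat x)=C^{(\deg x)}(\hat x)^l$, because $\sigma^{\deg x}\hat x=\hat x$. Lemma~\ref{lem:euler} with $Z_x=C^{(\deg x)}(\hat x)^k$ gives $L(\phi_{\rm unit}^k,T)=L(p_k,T)$. By Proposition~\ref{prop:sym}, $p_k$ is a trace series, and Proposition~\ref{prop:mero} shows that $L(p_k,T)$ is $p$-adic meromorphic.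
\end{proof}

All matrices $Z_s$ that occur are tensor products of matrices $\wedge^mB$, $\wedge^rN$, $S_s(N)$, whose entries have coefficients in $\operatorname{Frac}(R)$. By the last assertion of Theorem~\ref{thm:good}, numerator and denominator can be taken with coefficients in $\operatorname{Frac}(R)(\varpi)$.

\section{Constructible subsets}\label{sec:constr}

To restrict the sums to $\mathcal X$ we detect the equations of a closed subset by an additive character, and we need this character to be the value of an overconvergent series. Let $\gamma\in\mathbb C_p$ with $\gamma^{p-1}=-p$, and let $\theta(t)=\exp(\gamma(t-t^p))=\sum_m\theta_mt^m$ be Dwork's splitting function. We use the following results of Dwork \cite{dwork}; see also \cite[Ch.~V]{koblitz}.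
\begin{itemize}
\item[(D1)] $\operatorname{ord}\theta_m\ge\frac{p-1}{p^2}\,m\operatorname{ord}p$.
\item[(D2)] $\zeta=\theta(1)$ is a primitive $p$-th root of unity, and $\prod_{j<e}\theta(\hat t^{\,p^j})=\zeta^{\operatorname{Tr}_{\mathbb F_{p^e}/\mathbb F_p}(t)}$ for $t\in\mathbb F_{p^e}$, where $\hat t$ is the lift with $\hat t^{\,p^e}=\hat t$.
\end{itemize}

\begin{proposition}\label{prop:constr}
For every constructible $\mathcal X\subseteq\mathbb A^n$ there is $\kappa\ge0$ such that for all $c>0$ and all $B$ good over $\mathcal A_c$, the series $L_{\mathcal X}(B,\sigma,T)$ is a quotient of two elements of $\mathcal E_{W(B)-\kappa}$.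
\end{proposition}

\begin{proof}
The $\mathbb Z$-span of the indicator functions of closed subsets is a ring containing $1$, since $1_{\mathcal Z}1_{\mathcal Z'}=1_{\mathcal Z\cap\mathcal Z'}$. So the sets whose indicator function lies in it are stable under intersection and complement, and they include $\mathcal X$. If $1_{\mathcal X}=\sum_im_i1_{\mathcal Z_i}$, then $L_{\mathcal X}=\prod_iL_{\mathcal Z_i}^{m_i}$, and we may take the largest of the constants of the $\mathcal Z_i$. So let $\mathcal X=\{f_1=\dots=f_{n'}=0\}$ with $f_i=\sum_uf_{i,u}x^u\in\mathbb F_q[x]$ of degree $\le\delta_1$. The identity \eqref{eq:change} holds point by point, so $L_{\mathcal X}(B,\sigma,T)=\prod_rL_{\mathcal X}(B'_r,\sigma_0,T)^{(-1)^r}$ with $W(B'_r)\ge W(B)$, and we may assume $\sigma=\sigma_0$.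

Let $q=p^{a_0}$ and let $\hat f_{i,u}\in R$ be the lift of $f_{i,u}$ with $\hat f_{i,u}^{\,q}=\hat f_{i,u}$. In the variables $(x,y)$ of $\mathbb A^{n+n'}$ put
\[
\Theta=\prod_{i,u}\prod_{j<a_0}\theta\big((\hat f_{i,u}y_ix^u)^{p^j}\big).
\]
The $m$-th term of a factor has degree $\le mp^{a_0-1}(1+\delta_1)$, so by (D1) and (V1) $v_{c'}(\Theta)\ge0$ for $c'=(p-1)\operatorname{ord}p/(pq(1+\delta_1))$. Let $(x,y)\in\mathbb A^{n+n'}(\mathbb F_{q^d})$. Since $\hat f_{i,u}^{\,q}=\hat f_{i,u}$, the factor of index $(i,u,j)$ in $\Theta(\hat x^{q^k},\hat y^{q^k})$ is $\theta(\hat t^{\,p^{a_0k+j}})$ with $t=f_{i,u}y_ix^u\in\mathbb F_{q^d}$. As $k<d$ and $j<a_0$ vary, $a_0k+j$ runs over $0,\dots,a_0d-1$, so (D2) gives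
\[
\Theta^{(d)}(\hat x,\hat y)=\zeta^{\operatorname{Tr}_{\mathbb F_{q^d}/\mathbb F_p}(\sum_iy_if_i(x))}.
\]
For fixed $x$ this is a character of $\mathbb F_{q^d}^{n'}$ in $y$, trivial exactly when $x\in\mathcal X$, because the trace form is nondegenerate. Its sum over $y$ is $q^{dn'}$ if $x\in\mathcal X$ and $0$ otherwise. Hence $L_{\mathcal X}(B,\sigma_0,T)=L_{\mathbb A^{n+n'}}(B\otimes\Theta,\sigma_0,q^{-n'}T)$. The matrix $B\otimes\Theta$ is good over $\mathcal A_{\min(c,c')}$ in $n+n'$ variables with $W\ge W(B)$. Theorem~\ref{thm:good} on $\mathbb A^{n+n'}$ applies, and the substitution $T\mapsto q^{-n'}T$ maps $\mathcal E_W$ into $\mathcal E_{W-\kappa}$ with $\kappa=n'\operatorname{ord}q$.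
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
For each $\iota$ the function $\chi_\iota(\operatorname{eig}C_\iota^{(d)}(\hat x))$ lies in $\mathcal T(c_\iota)$ for some $c_\iota>0$: by Proposition~\ref{prop:sym} if $h_\iota\ge1$, and because it is an integer constant if $h_\iota=0$. Also $\operatorname{Tr}\psi^{(d)}(\hat x)\in\mathcal T(c)$. With $c''$ the minimum of $c$ and the $c_\iota$, the product $f$ of these functions lies in the ring $\mathcal T(c'')$. By Propositions \ref{prop:constr} and \ref{prop:mero}, $L_{\mathcal X}(f,T)$ is $p$-adic meromorphic.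

For the last assertion recall that the restriction of an algebraic representation $\rho$ of $GL_h$ to the diagonal torus is a direct sum of characters $\alpha^u$, $u\in\mathbb Z^h$, permuted by $\mathfrak S_h$. So its trace is an element $\chi_\rho\in\mathbb Z[\alpha^{\pm1}]^{\mathfrak S_h}$, and $\operatorname{Tr}\rho(g)=\chi_\rho(\operatorname{eig}g)$ for all $g$, as the diagonalizable matrices are Zariski dense. Take $\chi_\iota=\chi_{\rho_\iota}$ and let $Z_x$ be the good constant matrix $\bigotimes_\iota\rho_\iota(C_\iota^{(\deg x)}(\hat x))\otimes\psi^{(\deg x)}(\hat x)$. Since $\sigma^{\deg x}\hat x=\hat x$ and the $\rho_\iota$ are homomorphisms, $Z_x^l=\bigotimes_\iota\rho_\iota(C_\iota^{(l\deg x)}(\hat x))\otimes\psi^{(l\deg x)}(\hat x)$, so $\operatorname{Tr}Z_x^l=f(l\deg x,x)$. Also $f(d,x^q)=f(d,x)$, by \eqref{eq:conj} for the $C_\iota$ and by cyclic invariance of the trace for $\psi$. Lemma~\ref{lem:euler} identifies the Euler product with $L_{\mathcal X}(f,T)$.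
\end{proof}

\begin{thebibliography}{9}

\bibitem{dwork} B.~Dwork, Amer. J. Math. \textbf{82} (1960).

\bibitem{koblitz} N.~Koblitz, \emph{$p$-adic Numbers, $p$-adic Analysis, and Zeta-Functions}.

\bibitem{problem} \texttt{https://cloudfront.escholarship.org/\allowbreak dist/\allowbreak prd/\allowbreak content/\allowbreak qt7kx4d3m0/\allowbreak qt7kx4d3m0.pdf?t=o4t7nv}

\end{thebibliography}
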